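# How many Bell correlation inequalities are there? Counting the facets of the local polytope

## A face of a polytope of sign matrices on which exactly one row is switched on

Let $\ell\ge 1$, let $I=\{-1,1\}^\ell$ and $M=2^\ell$. We call the elements of $I$ *codes*. Consider real matrices that have one row for each code $c\in I$ (and perhaps other rows, forming a set $R$), and columns $0,1,\dots,\ell$ (and perhaps other columns, forming a set $J$). Among them look at the rank-one sign matrices $x=\xi\otimes\theta$, that is, $x_{ab}=\xi_a\theta_b$ with $\xi$ and $\theta$ sign vectors. The pair $(\xi,\theta)$ is determined by the matrix up to a common sign, so we normalize $\theta_0=1$. Write $\tau=(\theta_1,\dots,\theta_\ell)\in\{\pm1\}^\ell$ and $\eta=(\theta_j)_{j\in J}$. Now take the linear functional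
$$\Phi_0(x)=\sum_{c\in I}\Big(\sum_{k=1}^{\ell}c_k\,x_{ck}-(\ell-1)\,x_{c0}\Big).\tag{1}$$

**Lemma 1 (selector).** Among the matrices $\xi\otimes\theta$, the functional $\Phi_0$ is maximal exactly at those with
$$\tau=c,\qquad \xi_c=1,\qquad \xi_{c'}=-1\ \ (c'\in I\setminus\{c\})$$
for some $c\in I$; here $c$, $\eta\in\{\pm1\}^J$ and $\xi_R\in\{\pm1\}^R$ are arbitrary.

**Proof.** With $\theta_0=1$ we have $\Phi_0=\sum_{c}\xi_c\big(\langle c,\tau\rangle-(\ell-1)\big)$. For fixed $\tau$ the maximum over $\xi$ is $\sum_{c\in I}|\langle c,\tau\rangle-(\ell-1)|$. The substitution $c\mapsto(c_k\tau_k)_k$ permutes $I$ and turns $\langle c,\tau\rangle$ into $\sum_kc_k$, so this maximum is the same for all $\tau$. The number $\langle c,\tau\rangle$ is $\ell$ if $c=\tau$ and at most $\ell-2$ otherwise. So $\langle c,\tau\rangle-(\ell-1)$ equals $1$ if $c=\tau$ and is at most $-1$ otherwise. It is never $0$, so the maximizing signs $\xi_c$ are forced: $+1$ for $c=\tau$, $-1$ for the rest. $\blacksquare$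

For $\ell=2$ the four numbers $\langle c,\tau\rangle-1$ are $1,-1,-1,-3$ in some order. The maximum of $\Phi_0$ is $6$, and it is attained four times (up to the choice of $\eta,\xi_R$), once for each choice of the row that carries the sign $+$.

We call the code $c$ in Lemma 1 *active*, and $1_c$ denotes the indicator that $c$ is active. On these matrices
$$x_{c0}=2\cdot 1_c-1,\qquad x_{cj}=2\cdot 1_c\,\eta_j-\eta_j\quad(j\in J).\tag{2}$$
So a linear function of the matrix can contain the term $1_c\eta_j$: a coefficient that acts on $\eta$ only when $c$ is active. The price for $2^\ell$ such switches is only $\ell+1$ columns.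

The purpose is to count facets. We shall have a supply of about $p!$ affine functions of $\eta$, and we want to choose one of them *independently for each row*, so that the number of choices is $p!$ raised to the number of rows.

## The local polytope, the theorem, and the cases with one or two rows

**Definition.** For positive integers $m,n$ the local polytope of classical correlation matrices is
$$\mathsf{LC}_{m,n}=\operatorname{conv}\{(\xi_i\eta_j)_{i\le m,\,j\le n}:\ \xi\in\{-1,1\}^m,\ \eta\in\{-1,1\}^n\}\subset\mathbb R^{mn}.$$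
$N(m,n)$ is its number of facets and $N(n)=N(n,n)$. Transposition gives $N(m,n)=N(n,m)$.

The matrices $\xi\otimes\eta$ are vertices of the cube $[-1,1]^{mn}$, so all of them are vertices of $\mathsf{LC}_{m,n}$. They span $\mathbb R^{mn}$, and $\mathsf{LC}_{m,n}=-\mathsf{LC}_{m,n}$. The affine hull of a symmetric set contains $0$, so it is the linear span, and $\mathsf{LC}_{m,n}$ is full-dimensional. Its facets (faces of dimension $mn-1$) correspond to the optimal Bell correlation inequalities. The question "How many Bell correlation inequalities are there?", posed in "Alice and Bob Meet Banach", asks how $N(n)$ grows. General arguments give at least $\exp(\Omega(n))$ facets, and the theory of 0/1 polytopes gives at most $n^{O(n^2)}$. So one starts from $\Omega(n)\le\log N(n)\le O(n^2\log n)$.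

**One row.** $\mathsf{LC}_{1,n}$ is the cube $[-1,1]^n$, so $N(1,n)=2n$.

**Two rows.** Let $x_1,x_2\in\mathbb R^n$ be the rows, and put $u=\frac12(x_1+x_2)$, $v=\frac12(x_1-x_2)$. Up to a common sign, $\xi=(1,1)$ or $(1,-1)$, so the vertices become $(u,v)=(\eta,0)$ and $(0,\eta)$. Their convex hull consists of the points $(ta,(1-t)b)$ with $a,b\in[-1,1]^n$ and $0\le t\le 1$, so it is $\{\|u\|_\infty+\|v\|_\infty\le1\}$. This is described by the $4n^2$ inequalities $\sigma u_j+\sigma'v_k\le1$ with $\sigma,\sigma'\in\{\pm1\}$ and $j,k\le n$. Each is a facet. Equality holds at the vertices $(\eta,0)$ with $\eta_j=\sigma$ and $(0,\eta)$ with $\eta_k=\sigma'$; these affinely span two $(n-1)$-dimensional subspaces, one in each factor of $\mathbb R^n\times\mathbb R^n$, neither through $0$, and together an affine subspace of dimension $2n-1$. Hence $N(2,n)=4n^2$. For instance $j=k$ and $\sigma=\sigma'=1$ is $x_{1j}\le1$, while $j\ne k$ and $\sigma=\sigma'=1$ is $x_{1j}+x_{2j}+x_{1k}-x_{2k}\le2$. For $n=2$ there are $16$ facets.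

Here is what happens when both dimensions grow; $\ln$ is the natural logarithm.

**Theorem 1.** $\log N(n)=\Theta(n^2\log n)$. Explicitly, for all $n\ge2^{20}$,
$$\tfrac1{4096}\,n^2\ln n\le\ln N(n)\le\tfrac32\,n^2\ln n+3n^2 .$$

**Theorem 2.**
(a) For all $m\ge n\ge1$: $\ln N(m,n)\le mn\,(\ln m+\frac12\ln n+3)$.
(b) For $n\ge2^{12}$ and $n\le m\le2^{n/256}$: $\ln N(m,n)\ge\frac{mn}{2048}\ln\frac n{256e}$.

Hence for each fixed $C\ge1$, uniformly over $2\le n\le m\le n^C$, $\log N(m,n)=\Theta_C(mn\log n)$.

The optimal constant in front of $n^2\ln n$, and the order of $\log N(m,n)$ for $m$ superpolynomial in $n$, are not determined here.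

## The upper bound: each facet occupies volume

We prove Theorem 2(a). Let $d=mn$ and $P=\mathsf{LC}_{m,n}$, with $m\ge n$.

**Step 1: bound the facets that miss a given vertex.** Fix a vertex $v_0$ of $P$. For each facet $F\not\ni v_0$ choose $d$ affinely independent vertices $v_1,\dots,v_d$ of $F$. Since $F=P\cap\operatorname{aff}F$, we have $v_0\notin\operatorname{aff}F$, so $v_0,\dots,v_d$ span a nondegenerate simplex. Its volume is $|\det(v_i-v_0)_{i\le d}|/d!$. The vectors $v_i-v_0$ lie in $2\mathbb Z^d$, so the determinant is $2^d$ times a nonzero integer and the volume is at least $2^d/d!$. The simplex lies in the pyramid $\operatorname{conv}(F\cup\{v_0\})\subset P$.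

Pyramids over different facets have disjoint interiors. Indeed, an interior point $x$ of the pyramid over $F$ is $(1-t)v_0+ty$ with $0<t<1$ and $y$ in the relative interior of $F$. If $f\le1$ is the inequality defining $F$, then $f(v_0)<1=f(y)$, so $f>1$ beyond $y$ on the ray from $v_0$ through $x$. Thus $y$ is the point where this ray leaves $P$, so $x$ determines $y$; and $y$ determines $F$, because relative interiors of distinct facets are disjoint.

Comparing volumes, at most $d!\operatorname{vol}(P)/2^d$ facets miss $v_0$.

**Step 2: reach all facets.** Take $d+1$ affinely independent vertices of $P$. No facet contains all of them, since a facet has dimension $d-1$. So every facet misses at least one of them, and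
$$N(m,n)\le(d+1)\,d!\,\operatorname{vol}(P)/2^d.\tag{3}$$
Since $P\subset[-1,1]^d$ we have $\operatorname{vol}(P)\le2^d$, and (3) already gives $N(m,n)\le(mn+1)!$; for $m=n$ this has the right order, with leading term $2n^2\ln n$. The next step lowers the constant to $\frac32$.

**Step 3: a better bound for the volume.** Urysohn's inequality says that, for a convex body $K\subset\mathbb R^d$, the ratio $(\operatorname{vol}K/\operatorname{vol}B_2^d)^{1/d}$ is at most the average over the unit sphere of $\max_{x\in K}\langle x,u\rangle$. A standard Gaussian vector $G$ has independent length and direction, so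
$$\Big(\frac{\operatorname{vol}P}{\operatorname{vol}B_2^d}\Big)^{1/d}\le\frac{\mathbb E\max_{x\in P}\langle x,G\rangle}{\mathbb E|G|}.$$

*Numerator.* The maximum is attained at a vertex, so it is a maximum of $K_0\le2^{m+n}$ centered Gaussian variables of variance $mn$. For $K_0\geq 2$ centered Gaussians $Z_a$ of variance $\sigma^2$ and $t>0$, Jensen's inequality gives $e^{t\,\mathbb E\max Z_a}\le\mathbb E\sum_ae^{tZ_a}= K_0e^{t^2\sigma^2/2}$, and $t=\sqrt{2\ln K_0}/\sigma$ gives $\mathbb E\max Z_a\le\sigma\sqrt{2\ln K_0}$. So the numerator is at most $\sqrt{mn}\sqrt{2\ln2\,(m+n)}$.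

*Denominator.* By Cauchy–Schwarz, $|G|\ge d^{-1/2}\sum_i|g_i|$, and $\mathbb E|g_i|=\sqrt{2/\pi}$, so $\mathbb E|G|\ge\sqrt{2d/\pi}$.

The quotient is at most $\sqrt{\pi\ln2\,(m+n)}\le\sqrt{2\pi\ln2\;m}$. Also $\operatorname{vol}B_2^d=\pi^{d/2}/\Gamma(\frac d2+1)$, and $\Gamma(t+1)\ge\int_t^\infty x^te^{-x}dx\ge t^te^{-t}$, so $\operatorname{vol}B_2^d\le(2\pi e/d)^{d/2}$. With $d=mn$,
$$\operatorname{vol}(P)\le\Big(2\pi\ln2\;m\cdot\frac{2\pi e}{mn}\Big)^{mn/2}=\Big(\frac{4\pi^2e\ln2}{n}\Big)^{mn/2}.$$

**Step 4: insert into (3).** With $d!\le d^d$ and $\ln d=\ln m+\ln n$,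
$$\ln N(m,n)\le mn\Big(\ln m+\tfrac12\ln n+\tfrac12\ln(\pi^2e\ln2)\Big)+\ln(mn+1).$$
Here the factor $2^{-d}$ turned $4\pi^2$ into $\pi^2$. Since $\frac12\ln(\pi^2e\ln2)<1.5$ and $\ln(mn+1)\le mn$, Theorem 2(a) follows. $\blacksquare$

## Two facts that move facets between polytopes

**Fact A.** Let $P=\{x:f_a(x)\le1,\ a=1,\dots,N\}$ be a full-dimensional polytope with $N$ facets, one affine function $f_a$ for each. Let $L$ be an affine subspace with $\dim(P\cap L)\ge1$. Then $P\cap L$ has at most $N$ facets.

**Proof.** Put $Q=P\cap L=\{x\in L:f_a(x)\le1\ \forall a\}$, let $F'$ be a facet of $Q$ and $y$ a point of its relative interior. Suppose every $f_a$ with $f_a(y)=1$ were identically $1$ on $Q$, hence on $\operatorname{aff}Q$. The other constraints are strict at $y$, so a neighborhood of $y$ in $\operatorname{aff}Q$ would lie in $Q$, and $y$ would be in the relative interior of $Q$: a contradiction. So some $a$ has $f_a(y)=1$ and $f_a\not\equiv1$ on $Q$. Then $\{x\in Q:f_a(x)=1\}$ is a proper face of $Q$ that contains a relative interior point of $F'$,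 hence contains $F'$, hence equals $F'$. Each facet of $Q$ thus comes from some $a$, and different facets from different $a$. $\blacksquare$

We use two consequences.

* A face $F$ of $P$ with $\dim F\ge1$ has at most $N$ facets, since $F=P\cap\operatorname{aff}F$. This includes a face of a face, which is again a face.
* If $m'\le m$ and $n'\le n$, then $N(m',n')\le N(m,n)$. Indeed, intersect $\mathsf{LC}_{m,n}$ with the subspace of matrices that vanish outside the block $i\le m',\ j\le n'$. The block of any element of $\mathsf{LC}_{m,n}$ is in $\mathsf{LC}_{m',n'}$. Conversely, given $\xi'\otimes\eta'$, extend it by signs for the other rows and columns and average over these signs: the block stays, and every other entry averages to $0$. So the intersection is a copy of $\mathsf{LC}_{m',n'}$.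

**Fact B.** Let $K$ be a polytope with vertex set $X$, and let $V$ be the space of restrictions to $X$ of affine functions. Let $A\in V$ with $A\le0$, $A\not\equiv0$ and $T=\{A=0\}\ne\emptyset$. If every $B\in V$ vanishing on $T$ is a scalar multiple of $A$, then $\operatorname{conv}T$ is a facet of $K$.

**Proof.** Since $A\le0$ on $X$, $\operatorname{conv}T$ is a face of $K$. The space $V$ is the space of affine functions on $\operatorname{aff}K$, of dimension $\dim K+1$. Those vanishing on $T$ are those vanishing on $\operatorname{aff}T$; they form a space of dimension $\dim K-\dim\operatorname{conv}T$. By hypothesis this is $1$. $\blacksquare$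

For example, let $K$ be the square $[0,1]^2$. For $A=-x$ we get $T=\{(0,0),(0,1)\}$, and affine functions vanishing on $T$ are multiples of $x$. For $A=-x-y$ the set $T$ is the single vertex $0$, and both $x$ and $y$ vanish there: not a facet.

## One strictly convex function, $p!$ simplices

Let $p\ge 3$. For $S\subset\mathbb Z_p$ let $\eta^S\in\{\pm1\}^{\mathbb Z_p}$ be $1$ on $S$ and $-1$ off $S$. Put
$$\kappa(s)=2\sum_{r=1}^{p-1}|s-r|,\qquad \delta_s=\kappa(s)-\kappa(s-1)=4s-2p-2\quad(1\le s\le p).$$
The formula for $\delta_s$ holds because $|s-r|-|s-1-r|$ is $+1$ for the $s-1$ values $r\le s-1$ and $-1$ for the $p-s$ values $r\ge s$. So $\delta_s$ is strictly increasing in $s$.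

For a bijection $\pi:\{1,\dots,p\}\to\mathbb Z_p$ put $S^\pi_s=\{\pi(1),\dots,\pi(s)\}$ for $0\le s\le p$, and
$$g_\pi(\eta^S)=-\kappa(0)-\sum_{j\in S}w(j),\qquad w(\pi(s))=\delta_s .$$
This is affine in $\eta=\eta^S$, because the indicator of $j\in S$ is $\frac12(1+\eta_j)$.

**Lemma 2 (chains).** $g_\pi(\eta^S)+\kappa(|S|)\le0$ for all $S\subset\mathbb Z_p$, with equality exactly for $S=S^\pi_0,S^\pi_1,\dots,S^\pi_p$. The $p+1$ points $\eta^{S^\pi_s}$ are affinely independent.

**Proof.** Let $|S|=s$. The sum $\sum_{j\in S}w(j)$ is a sum of $s$ of the distinct numbers $\delta_1<\dots<\delta_p$. So it is at least $\delta_1+\dots+\delta_s=\kappa(s)-\kappa(0)$, with equality iff $S=S^\pi_s$. Consecutive points of the chain differ by $2$ times distinct coordinate vectors, which gives affine independence. $\blacksquare$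

For $p=3$: $\kappa=(6,2,2,6)$ for $s=0,1,2,3$ and $\delta=(-4,0,4)$. With $a=\pi(1)$, $b=\pi(2)$, $c=\pi(3)$:

| $S$ | $\kappa$ | $\sum_S w$ | $g_\pi+\kappa$ |
|---|---|---|---|
| $\emptyset$ | $6$ | $0$ | $0$ |
| $\{a\}$ | $2$ | $-4$ | $0$ |
| $\{b\}$ | $2$ | $0$ | $-4$ |
| $\{c\}$ | $2$ | $4$ | $-8$ |
| $\{a,b\}$ | $2$ | $-4$ | $0$ |
| $\{a,c\}$ | $2$ | $0$ | $-4$ |
| $\{b,c\}$ | $2$ | $4$ | $-8$ |
| $\{a,b,c\}$ | $6$ | $0$ | $0$ |

Geometrically, the chain of $\pi$ spans one of the $p!$ simplices $\{1\ge y_{\pi(1)}\ge\dots\ge y_{\pi(p)}\ge0\}$ (in 0/1 coordinates) that triangulate the cube. The lemma says that the strictly convex function $\kappa(|S|)$ lies below its affine interpolation from each such simplex.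

A polytope $\mathsf{LC}$ produces this convex function by itself. With $h_r(\eta)=\sum_{j\in\mathbb Z_p}\eta_j-(2r-p)$ we have $h_r(\eta^S)=2(|S|-r)$, so
$$\max_{\xi_1,\dots,\xi_{p-1}=\pm1}\ \sum_{r=1}^{p-1}\xi_rh_r(\eta^S)=\sum_{r=1}^{p-1}|h_r(\eta^S)|=\kappa(|S|),$$
and $\xi_rh_r(\eta)$ is a linear combination of the entries $x_{r0}=\xi_r$ and $x_{rj}=\xi_r\eta_j$ (normalization: sign $1$ for column $0$).

**The direct attempt, and where it stops.** To carry $g_\pi(\eta)$ one adds a row $o$ and passes to the face $x_{o0}=1$; there $\xi_o=1$ and $x_{oj}=\eta_j$. On this face the inequalities $g_\pi(\eta)+\sum_r\xi_rh_r(\eta)\le0$ are valid, one for each $\pi$. That is $p!$ inequalities, with $\ln p!$ of order $p\ln p$; we need order $n^2\ln n$. So one wants about $n$ independent permutations, and the natural move is to add more rows like $o$. But two rows $o,o'$ with $x_{o0}=x_{o'0}=1$ have the same entries $x_{oj}=x_{o'j}=\eta_j$. Then $g_\pi+g_{\pi'}$ is just one affine function of the one vector $\eta$, and a second row adds no second choice.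

The selector removes this obstacle. On its face, by (2), the row of $c$ carries $1_c\eta_j$, and exactly one $1_c$ equals $1$. So
$$\sum_{c\in I}1_c\,g_{\pi_c}(\eta)+\sum_{r=1}^{p-1}\xi_rh_r(\eta)\le0\tag{4}$$
is valid for *every* family $(\pi_c)_{c\in I}$ of bijections. These are $(p!)^M$ inequalities on $M+p-1$ rows and $p+\ell+1$ columns.

## Why the inequalities (4) are not yet facets, and two extra columns that repair them

In (4) the rows $r=1,\dots,p-1$ do not see each other. On the selector face with $J=\mathbb Z_p$, $R=\{1,\dots,p-1\}$, write $S^c_s=S^{\pi_c}_s$ and put, for each $r$,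
$$B^{(r)}=\xi_rh_r(\eta)+q_{c,r}(\eta),\qquad q_{c,r}(\eta^S)=-2r-2|S\setminus S^c_r|+2|S\cap S^c_r|\qquad(c\text{ active}).$$
Let $a=|S\cap S^c_r|$ and $b=|S\setminus S^c_r|$. Then
$$B^{(r)}\le2|a+b-r|-2r-2b+2a=-4\min(r-a,\,b)\le0,$$
as one sees by treating $a+b\ge r$ and $a+b<r$ separately. Moreover $\sum_rq_{c,r}=g_{\pi_c}$: the constants add up to $-p(p-1)=-\kappa(0)$, and the coefficient of the element $\pi_c(s)$ is $+2$ for the $p-s$ values $r\ge s$ and $-2$ for the $s-1$ values $r<s$, in total $2p+2-4s=-\delta_s$. So the left side of (4) is the sum $\sum_rB^{(r)}$ of $p-1\ge2$ functions $B^{(r)}\le0$. All of them vanish wherever the sum vanishes, and they are linearly independent, since only $B^{(r)}$ involves $\xi_r$ and $h_r\not\equiv0$. So the affine functions vanishing on the zero set of (4) form a space of dimension at least $2$, and by the dimension count in the proof of Fact B that zero set does not span a facet.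

The pieces do not help either. $B^{(r)}$ remembers only the sets $S^c_r$, so there are at most $\sum_r\binom pr^M\le2^{pM}$ inequalities $B^{(r)}\le0$, and the factor $\ln p$ in the exponent is lost. We need a device that forces the weights of all rows $r$ to be equal.

The device is the identity
$$|a+b|+|a-b|=2\qquad\text{for all }a,b\in\{-1,1\}.\tag{5}$$
On $\{\pm1\}^2$, the function $\lambda|a+b|+\mu|a-b|$ is affine only if $\lambda=\mu$: the alternating sum over $(+,+),(-,-)$ minus $(+,-),(-,+)$ is $4\lambda-4\mu$, while affine functions have alternating sum $0$. So we add two columns $e,e'$, let row $r$ see $\eta_e+\eta_{e'}$, and add one row $\rho$ that sees $\eta_e-\eta_{e'}$. The row $\rho$ is the standard against which every weight is compared. The selector lets us restrict $\eta$ to *different* subcubes for different active codes. For most codes, $(\eta_e,\eta_{e'})$ is frozen at $(1,-1)$ and we are in Lemma 2. For a few codes, $\eta|_{\mathbb Z_p}$ is frozen and (5) acts. For a few more codes we collect enough equations to pin down the remaining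 coefficients.

**Proposition 3.** Let $p\ge3$ be prime, $\ell\le p$, $M=2^\ell\ge10p+2$. Then $\mathsf{LC}_{M+p,\;p+\ell+3}$ has at least $(p!)^{M/2}$ facets.

The next three sections prove it.

## Three types of codes and the face they define

**Step 1: rows, columns, and the affine functions on the selector face.** The rows are $I\cup R$ with $I=\{\pm1\}^\ell$ and $R=\{1,\dots,p-1\}\cup\{\rho\}$: in number $M+p$. The columns are $0$, the code columns $1,\dots,\ell$, and $J=\mathbb Z_p\cup\{e,e'\}$: in number $p+\ell+3$. Let $F_0$ be the face on which $\Phi_0$ is maximal. By Lemma 1 its vertices correspond one to one to the triples $(c,\eta,\xi_R)$ with $c\in I$, $\eta\in\{\pm1\}^J$, $\xi_R\in\{\pm1\}^R$ arbitrary.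

We need the space $V$ of restrictions of affine functions to these vertices. The matrix entries are those in (2), together with
$$x_{ck}=\xi_c\tau_k\ (\text{a function of the active code only}),\qquad x_{r0}=\xi_r,\quad x_{rj}=\xi_r\eta_j,\quad x_{rk}=\xi_r\tau_k ,$$
for $k\le\ell$, $r\in R$, $j\in J$, where $\tau$ is the active code. From the constants and $x_{c0}$ we get $1_c$. From $\sum_{c\in I}x_{cj}=(2-M)\eta_j$ and $M\ne2$ we get $\eta_j$, hence $1_c\eta_j$. Conversely, $1=\sum_c1_c$, $\eta_j=\sum_c1_c\eta_j$, and any function of the active code is a combination of the $1_c$. So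
$$V=\operatorname{span}\{1_c,\ 1_c\eta_j,\ \xi_r,\ \xi_r\eta_j,\ \xi_r\tau_k:\ c\in I,\ j\in J,\ r\in R,\ k\le\ell\}.\tag{6}$$

**Step 2: distribute the codes.** The terms $\xi_r\tau_k$ in (6) will have to be shown absent, and for this we need spanning sets of codes.

A hyperplane $a^\perp$, $a\ne0$, contains at most half of the codes: if $a_k\ne0$, flipping coordinate $k$ changes $\langle a,c\rangle$, so at most one code of each pair so formed lies in $a^\perp$. In particular the codes span $\mathbb R^\ell$, and we can choose a basis consisting of codes. Delete these $\ell$ codes and their negatives. There remain $M-2\ell$ codes, and $M\ge10p+2>4\ell$ gives $M-2\ell>M/2$. So the rest lies in no hyperplane, and it contains a second basis. No code of the second basis is $\pm$ a code of the first.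

Hence we can choose disjoint families of antipodal pairs $\{c,-c\}$ as follows; each family contains the pairs of one of the two bases (possible as $\ell\le p$) and is filled up arbitrarily. In total $2p+1\le M/2$ pairs are used, and there are $M/2$ pairs.

* **Type I-fixed:** $p$ pairs, indexed by $k\in\mathbb Z_p$, whose codes span $\mathbb R^\ell$ ($2p$ codes).
* **Type III:** $p+1$ pairs, indexed by $a\in\{\emptyset\}\cup\mathbb Z_p$, whose codes span $\mathbb R^\ell$ ($2p+2$ codes). Both codes of pair $a$ are called of type III($a$).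
* **Type II($r$):** one further code for each $r\in\{1,\dots,p-1\}$ ($p-1$ codes).
* **Type I-free:** all other codes.

The first three lists use $5p+1\le M/2$ codes, so at least $M/2$ codes are of type I-free.

**Step 3: restrict $\eta$ according to the active code.** For each $c$ let $Q_c\subset\{\pm1\}^J$ be the following subcube.

* Type I (fixed or free): $\eta_e=1$, $\eta_{e'}=-1$; $\eta|_{\mathbb Z_p}$ is free.
* Type II($r$): $\eta|_{\mathbb Z_p}=\eta^{\{0,1,\dots,r-1\}}$; $\eta_e,\eta_{e'}$ are free.
* Type III($a$): $\eta|_{\mathbb Z_p}=\eta^\emptyset$ if $a=\emptyset$, and $\eta^{\{a\}}$ if $a\in\mathbb Z_p$; $\eta_e=\eta_{e'}=1$ (a single point).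

Let $D_c\subset J$ be the set of coordinates fixed on $Q_c$ and $\varepsilon_{cj}$ their values. The function $\sum_c1_c\big(\sum_{j\in D_c}\varepsilon_{cj}\eta_j-|D_c|\big)$ belongs to $V$, is $\le0$ on the vertices of $F_0$, and vanishes exactly when $\eta\in Q_c$ for the active $c$. So it defines a face $F_1$ of $F_0$ with vertex set
$$X=\{(c,\eta,\xi_R):\ c\in I,\ \eta\in Q_c,\ \xi_R\in\{\pm1\}^R\}.$$

## The inequalities $A_\pi\le0$ on $F_1$

**Step 4: the linear forms of the rows in $R$.** For $1\le r\le p-1$ let
$$h_r=\sum_{j\in\mathbb Z_p}\eta_j+\eta_e+\eta_{e'}-(2r-p),\qquad h_\rho=\eta_e-\eta_{e'},\qquad G=\sum_{r\in R}|h_r|.$$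
If $\eta|_{\mathbb Z_p}=\eta^S$ with $|S|=s$, then
$$h_r=2(s-r)+\eta_e+\eta_{e'}.\tag{7}$$

**Step 5: on each $Q_c$, an affine function $g_c$ with $g_c+G\le0$.** These are the terms that the selector will combine.

*Type I.* For each type I code fix a bijection $\pi_c:\{1,\dots,p\}\to\mathbb Z_p$. For both codes of the type I-fixed pair $k$ take $\pi_c(s)=k+s-1$, so the chain consists of cyclic intervals, $S^c_s=\{k,k+1,\dots,k+s-1\}$. For type I-free codes $\pi_c$ is arbitrary. On $Q_c$ we have $h_r=2(s-r)$ and $h_\rho=2$, so $G=2+\kappa(s)$. Put $g_c=g_{\pi_c}-2$. By Lemma 2, $g_c+G\le0$ on $Q_c$, with equality exactly at the chain $S^c_0\subset S^c_1\subset\dots\subset S^c_p$.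

*Type II($r$).* On $Q_c$ we have $s=r$, so $h_{r'}=2(r-r')+\eta_e+\eta_{e'}$ for $1\le r'\le p-1$. For $r'\ne r$, since $|\eta_e+\eta_{e'}|\le2\le|2(r-r')|$,
$$|h_{r'}|=\operatorname{sgn}(r-r')\,h_{r'}\quad\text{on }Q_c,\tag{8}$$
which is affine. For the two remaining rows, (5) gives $|h_r|+|h_\rho|=|\eta_e+\eta_{e'}|+|\eta_e-\eta_{e'}|=2$. So $G$ is affine on $Q_c$. Put $g_c=-G$; then $g_c+G=0$ at all four points of $Q_c$.

*Type III.* $Q_c$ is one point; $g_c=-G$ is a constant and $g_c+G=0$.

**Step 6: the inequality and its zero set.** For a family $\pi=(\pi_c)$ as above define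
$$A_\pi(c,\eta,\xi_R)=g_c(\eta)+\sum_{r\in R}\xi_rh_r(\eta)\qquad\text{on }X .$$
It lies in $V|_X$ by (6), and $A_\pi\le g_c+G\le0$. Its zero set $T_\pi$ consists of the $(c,\eta,\xi_R)\in X$ with
$$g_c(\eta)+G(\eta)=0\quad\text{and}\quad\xi_rh_r(\eta)=|h_r(\eta)|\ \text{ for all }r\in R.$$
It is nonempty, since for every $\eta\in Q_c$ with $g_c+G=0$ a suitable $\xi_R$ exists. And $A_\pi\not\equiv0$: for a type I code and $S=\{\pi_c(2)\}$, which is not in the chain, $A_\pi\le g_c+G<0$.

If $h_r(\eta)=0$, both signs of $\xi_r$ are allowed in $T_\pi$; this freedom drives the next section.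

## The zero set of $A_\pi$ spans a facet

Let $B\in V|_X$ vanish on $T_\pi$. By Fact B it is enough to show that $B$ is a multiple of $A_\pi$. By (6),
$$B(c,\eta,\xi_R)=b_c(\eta)+\sum_{r\in R}\xi_rH_r(c,\eta),\qquad H_r=\beta_{r0}+\sum_{j\in\mathbb Z_p}\beta_{rj}\eta_j+\beta_{re}\eta_e+\beta_{re'}\eta_{e'}+\langle\alpha_r,c\rangle,$$
with $b_c$ affine and $\alpha_r\in\mathbb R^\ell$. The plan is to show $H_r=\lambda h_r$ with one $\lambda$ for all $r\in R$, and then to compare $b_c$ with $\lambda g_c$. The main tool is the following.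

**Principle ($\star$).** *If $g_c(\eta)+G(\eta)=0$ and $h_r(\eta)=0$, then $H_r(c,\eta)=0$.* Indeed, choose the other signs $\xi_{r'}$ so that $\xi_{r'}h_{r'}=|h_{r'}|$. Then both values of $\xi_r$ give points of $T_\pi$, and subtracting the two equations $B=0$ gives $2H_r=0$.

For type II we write the four points of $Q_c$ as $(\eta_e,\eta_{e'})=(\pm,\pm)$; all of them satisfy $g_c+G=0$. In (a)–(e), $1\le r\le p-1$.

**(a) The columns $e,e'$ have equal coefficients in row $r$.** In type II($r$), $h_r=\eta_e+\eta_{e'}$ vanishes at $(+,-)$ and $(-,+)$. By ($\star$), $H_r=0$ at both points, and the difference gives $\beta_{re}=\beta_{re'}$.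

**(b) They have opposite coefficients in row $\rho$.** In type II($r$), for any $r$, $h_\rho=0$ at $(+,+)$ and $(-,-)$. By ($\star$), $H_\rho=0$ at both, and the difference gives $\beta_{\rho e'}=-\beta_{\rho e}$.

**(c) Row $r$ does not see the code, and sees all of $\mathbb Z_p$ equally.** Take the type I-fixed pair $k$, with codes $\pm c$, and $S=\{k,\dots,k+r-1\}$. This set is in the chain and has $r$ elements, so $g_c+G=0$ and $h_r=0$. On type I, $\eta_e=1$ and $\eta_{e'}=-1$, so by (a) these columns cancel in $H_r$, and ($\star$) reads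
$$\beta_{r0}+\sum_{j\in\mathbb Z_p}\beta_{rj}\eta^S_j\pm\langle\alpha_r,c\rangle=0,$$
with both signs. Subtracting, $\langle\alpha_r,c\rangle=0$ for all codes of type I-fixed. They span $\mathbb R^\ell$, so $\alpha_r=0$. Now subtract the equations for $k$ and $k+1$: the two intervals differ in that the first contains $k$ and the second contains $k+r$ instead. So $\beta_{r,k}=\beta_{r,k+r}$ for all $k\in\mathbb Z_p$. Since $p$ is prime and $0<r<p$, the element $r$ generates $\mathbb Z_p$, and all $\beta_{rj}$, $j\in\mathbb Z_p$, equal a common value $\lambda_r$. As $\sum_j\eta^S_j=2r-p$, the equation becomes $\beta_{r0}=-\lambda_r(2r-p)$. Altogether, when $\eta|_{\mathbb Z_p}=\eta^S$ with $|S|=s$,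
$$H_r=2\lambda_r(s-r)+\beta_{re}(\eta_e+\eta_{e'}).\tag{9}$$

**(d) The coefficient of $e,e'$ in row $r$ is also $\lambda_r$.** We need a point where $h_r=0$ although $s\ne r$; a neighboring type II code has one.

* If $r\ge2$: in type II($r-1$) at $(+,+)$, (7) gives $h_r=-2+2=0$. By ($\star$) and (9), $0=H_r=-2\lambda_r+2\beta_{re}$.
* If $r=1$: in type II($2$), which exists since $p\ge3$, at $(-,-)$ we have $h_1=2-2=0$. So $0=H_1=2\lambda_1-2\beta_{1e}$.

So $\beta_{re}=\beta_{re'}=\lambda_r$, and (9) says $H_r=\lambda_rh_r$.

**(e) All rows have the same weight: $\lambda_r=\beta_{\rho e}$.** This is where (5) acts. Take the code of type II($r$) and form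
$$B(+,+)+B(-,-)-B(+,-)-B(-,+)=0,$$
evaluated at points of $T_\pi$ with the following signs.

* For $r'\in\{1,\dots,p-1\}\setminus\{r\}$: $\xi_{r'}=\operatorname{sgn}(r-r')$ at all four points; allowed by (8).
* $\xi_r=+1$ at $(+,+)$ and $-1$ at $(-,-)$, since $h_r=\eta_e+\eta_{e'}$ there is $2$ and $-2$. At the other two points $h_r=0$, the sign is free, and $H_r=0$ by ($\star$).
* $\xi_\rho=+1$ at $(+,-)$ and $-1$ at $(-,+)$, since $h_\rho$ there is $2$ and $-2$. At the other two points $h_\rho=0$, the sign is free, and $H_\rho=0$ by ($\star$).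

The terms $b_c$ and $\xi_{r'}H_{r'}$ ($r'\ne r,\rho$) are affine in $(\eta_e,\eta_{e'})$, so they cancel in the alternating sum. Row $r$ contributes $H_r(+,+)-H_r(-,-)=2(\beta_{re}+\beta_{re'})=4\lambda_r$. Row $\rho$ contributes $-\big(H_\rho(+,-)-H_\rho(-,+)\big)=-2(\beta_{\rho e}-\beta_{\rho e'})=-4\beta_{\rho e}$, by (b). Hence $\lambda_r=\beta_{\rho e}$. Write $\lambda$ for this number; it does not depend on $r$.

**(f) Row $\rho$ sees nothing but $e$ and $e'$.** In type III, $\eta_e=\eta_{e'}=1$, so $h_\rho=0$, and $g_c+G=0$. By ($\star$), $H_\rho=0$. By (b) the columns $e,e'$ cancel, so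
$$\beta_{\rho0}+\sum_{j\in\mathbb Z_p}\beta_{\rho j}\eta^S_j\pm\langle\alpha_\rho,c\rangle=0$$
for $S=\emptyset$ and for every singleton $S=\{a\}$, each with its own pair of codes $\pm c$. Subtracting the two signs, $\langle\alpha_\rho,c\rangle=0$ for all type III codes; they span, so $\alpha_\rho=0$. Comparing $S=\emptyset$ with $S=\{a\}$ gives $2\beta_{\rho a}=0$ for all $a\in\mathbb Z_p$. Then $\beta_{\rho0}=0$. So $H_\rho=\beta_{\rho e}(\eta_e-\eta_{e'})=\lambda h_\rho$.

**(g) Conclusion.** We have $H_r=\lambda h_r$ for all $r\in R$, so $B-\lambda A_\pi=b_c-\lambda g_c$ depends only on $(c,\eta)$ and is affine in $\eta\in Q_c$. Every $\eta\in Q_c$ with $g_c+G=0$ occurs in a point of $T_\pi$, where both $B$ and $A_\pi$ vanish; so $b_c-\lambda g_c$ vanishes there. For type I these $\eta$ are the $p+1$ points of a chain, affinely independent in the $p$-dimensional cube $Q_c$, so $b_c-\lambda g_c=0$ on $Q_c$. For types II and III they are all points of $Q_c$. Hence $B=\lambda A_\pi$ on $X$, and $\operatorname{conv}T_\pi$ is a facet of $F_1$ by Fact B.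

**(h) Different choices give different facets.** For a type I-free code $c$, the set of $\eta$ occurring in $T_\pi$ together with $c$ is the chain $S^c_0\subset\dots\subset S^c_p$, which determines $\pi_c$. Since $T_\pi$ is the vertex set of $\operatorname{conv}T_\pi$, different families $(\pi_c)_{c\text{ I-free}}$ give different facets of $F_1$. There are at least $M/2$ type I-free codes, so $F_1$ has at least $(p!)^{M/2}$ facets. As $F_1$ is a face of a face of $\mathsf{LC}_{M+p,\;p+\ell+3}$, Fact A gives Proposition 3. $\blacksquare$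

## Fitting the construction into an $m\times n$ matrix

**Proof of Theorem 2(b).** Let $n\ge2^{12}$ and $n\le m\le2^{n/256}$. We choose the parameters so that about a quarter of the rows or more are selector rows and $p$ is proportional to $n$. Let $\ell=\lfloor\log_2(m/2)\rfloor$ and $M=2^\ell\in(m/4,m/2]$. By Bertrand's postulate, applied to $\lfloor n/256\rfloor\ge16$, there is a prime $p$ with $n/256<p\le n/128$; so $p>16$. The hypotheses hold:

* $\ell\le\log_2m\le n/256<p$;
* $10p+2\le\frac{10m}{128}+2\le\frac m4<M$;
* rows: $M+p\le\frac m2+\frac n{128}\le m$;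
* columns: $p+\ell+3\le\frac n{128}+\frac n{256}+3\le n$.

From $e^p\ge p^p/p!$ we get $\ln p!\ge p(\ln p-1)$, and $x(\ln x-1)$ is increasing for $x\ge1$. By Proposition 3 and the monotonicity of $N$ (Fact A),
$$\ln N(m,n)\ge\frac M2\ln(p!)\ge\frac m8\cdot\frac n{256}\Big(\ln\frac n{256}-1\Big)=\frac{mn}{2048}\ln\frac n{256e}.\qquad\blacksquare$$

**Proof of the uniform statement in Theorem 2.** Fix $C\ge1$ and let $2\le n\le m\le n^C$. By (a), $\ln N(m,n)\le mn\big((C+\frac12)\ln n+3\big)=O_C(mn\log n)$. If $n$ is large depending on $C$, then $n^C\le2^{n/256}$, so (b) applies and gives $\Omega(mn\log n)$. Only finitely many pairs $(m,n)$ remain; for them $N(m,n)\ge2$ and $mn\log n>0$, so adjusting the constants covers them. $\blacksquare$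

**Proof of Theorem 1.** Put $m=n\ge2^{20}$. The upper bound is Theorem 2(a). For the lower bound, $\log_2n\le n/256$ holds at $n=2^{20}$, where it reads $20\le4096$. It persists for larger $n$, since $n/256-\log_2n$ is increasing once $n\ge256/\ln2$. So $n\le2^{n/256}$ and (b) applies. Finally $256e<1024\le\sqrt n$ gives $\ln\frac n{256e}\ge\frac12\ln n$, and therefore
$$\ln N(n)\ge\frac{n^2}{2048}\cdot\frac12\ln n=\frac1{4096}\,n^2\ln n.\qquad\blacksquare$$
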